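\title{Left perfect, right simple-injective rings are semiprimary and right self-injective}

\begin{abstract}
A ring $R$ is right simple-injective if every homomorphism with simple image from a right ideal of $R$ to $R$ is a left multiplication. We prove that a left perfect, right simple-injective ring has nilpotent Jacobson radical and is right self-injective. The main tool concerns the transfinite socle series: over a left perfect ring, the Loewy height of any element of any right module is preserved by some homomorphism into a given injective cogenerator. We also show that a left perfect ring that is simple-injective on both sides is quasi-Frobenius, and that ``left perfect'' cannot be replaced by ``right perfect'' in the main theorem.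
\end{abstract}

\section{Introduction}

All rings are associative with identity and all modules are unitary; ``module'' means right module unless the contrary is said. We write $J=J(R)$ for the Jacobson radical of a ring $R$.

A ring $R$ is \emph{right self-injective} if $R_R$ is an injective module. By Baer's criterion this holds if and only if every homomorphism $f\colon I\to R_R$ defined on a right ideal $I$ is a \emph{left multiplication}: there is $a\in R$ with $f(x)=ax$ for all $x\in I$. The ring $R$ is \emph{right simple-injective} (in the sense of Harada) if this is required only of those $f$ whose image $f(I)$ is a simple module. Every right self-injective ring is right simple-injective, and it is natural to ask when the smallest nonzero test maps decide the outcome for all of them.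

Some hypothesis is needed, because a ring may have no simple right ideals. The ring $\mathbb{Z}$ has none, so it is simple-injective for trivial reasons, while the map $2\mathbb{Z}\to\mathbb{Z}$, $2n\mapsto n$, is not a multiplication. A hypothesis that supplies simple submodules everywhere is the following. The ideal $J$ is \emph{left T-nilpotent} if for every sequence $a_1,a_2,\dots$ in $J$ some product $a_1a_2\cdots a_n$ is zero (this is the usual convention of Bass and of Anderson--Fuller), and $R$ is \emph{left perfect} if $R/J$ is semisimple artinian and $J$ is left T-nilpotent. Over such a ring every nonzero \emph{right} module has a simple submodule (Lemma~\ref{lem:socle}). The following conjecture comes from \cite{source}.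

\begin{quote}
\emph{A left perfect, right simple-injective ring is right self-injective.}
\end{quote}

Call $R$ \emph{semiprimary} if $R/J$ is semisimple artinian and $J$ is nilpotent; such a ring is left and right perfect. For semiprimary rings the conjecture has a short proof: if $J^n=0$, one corrects a map $f\colon I\to R$ by left multiplications successively on $IJ^{n-1}\subseteq IJ^{n-2}\subseteq\dots\subseteq I$, and at each stage the map to be corrected has semisimple image (Proposition~\ref{prop:descent}). For a left perfect ring whose radical is not nilpotent this chain has no first term, and a transfinite version of the argument would have to add up infinitely many corrections, which a ring gives no means to do. One might therefore look for a counterexample among such rings. There is none, because simple-injectivity forces the radical to be nilpotent.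

\begin{theorem}\label{thm:main}
Let $R$ be left perfect and right simple-injective. Then $J$ is nilpotent (so $R$ is semiprimary) and $R$ is right self-injective.
\end{theorem}

For $X\subseteq R$ let $l(X)=\{a\in R: aX=0\}$ and $r(X)=\{a\in R: Xa=0\}$. A module $C$ is a \emph{cogenerator} if for every module $M$ and every $0\ne m\in M$ there is a homomorphism $g\colon M\to C$ with $g(m)\neq 0$.

\begin{theorem}\label{thm:class}
For a ring $R$ the following are equivalent:
\begin{enumerate}
\item[(1)] $R$ is left perfect and right simple-injective;
\item[(2)] $R$ is left perfect and right self-injective;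
\item[(3)] $R$ is semiprimary and right self-injective.
\end{enumerate}
In this case $R_R$ is an injective cogenerator with socle of finite length, and $rl(I)=I$ for every right ideal $I$.
\end{theorem}

In particular a left perfect, right self-injective ring is automatically semiprimary. Recall that a ring is \emph{quasi-Frobenius} if it is artinian and self-injective on both sides. Whether the rings of Theorem~\ref{thm:class} must be quasi-Frobenius is Faith's question, which we do not address. The two-sided hypothesis does suffice; here \emph{left} simple-injective means that every homomorphism with simple image from a left ideal to ${}_RR$ is a right multiplication.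

\begin{theorem}\label{thm:qf}
A left perfect ring that is right and left simple-injective is quasi-Frobenius.
\end{theorem}

The proof of nilpotence compares ordinals. Each element $m$ of a right module over a left perfect ring has a \emph{height}, an ordinal that measures how long $m$ survives multiplication by elements of $J$ (Section~\ref{sec:height}). Let $S$ be the socle of $R_R$ and $E$ its injective hull. Simple-injectivity implies that an element $x\in E$ with $xS=0$ is no higher than some element of $J$, hence strictly lower than $1$ (Section~\ref{sec:basic}). On the other hand, some homomorphism $R/S\to E$ preserves the height of $1+S$ (Sections~\ref{sec:omega} and~\ref{sec:preserve}). If the height of $1$ is finite, then $1+S$ is one step lower than $1$ and the two statements agree. If it is infinite, then $1+S$ has the same height as $1$, because $1+\beta=\beta$ for infinite ordinals $\beta$, and they contradict each other. Section~\ref{sec:right} shows that Theorem~\ref{thm:main} fails for right perfect rings.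

We use the axiom of choice freely, identify cardinals with initial ordinals, and assume $R\ne0$.

\section{Loewy height over a left perfect ring}\label{sec:height}

In this section $R$ is left perfect. The \emph{socle} $\operatorname{soc}(M)$ of a module $M$ is the sum of its simple submodules. Simple modules are annihilated by $J$, and a module annihilated by $J$ is a module over the semisimple ring $R/J$, hence semisimple. Therefore
\[
\operatorname{soc}(M)=\{m\in M: mJ=0\}.
\]

\begin{lemma}\label{lem:socle}
If $0\ne m\in M$, there is $s\in R$ with $0\neq ms\in\operatorname{soc}(M)$.
\end{lemma}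

\begin{proof}
Otherwise no nonzero element of $mR$ is annihilated by $J$. Then there is $a_1\in J$ with $ma_1\ne0$, then $a_2\in J$ with $ma_1a_2\neq0$, and so on, so that $a_1a_2\cdots a_n\ne0$ for all $n$. This contradicts left T-nilpotence.
\end{proof}

The \emph{socle series} of $M$ is defined for all ordinals by $\operatorname{soc}_0(M)=0$,
\[
\operatorname{soc}_{\gamma+1}(M)=\{m\in M: mJ\subseteq \operatorname{soc}_\gamma(M)\},
\]
and $\operatorname{soc}_\lambda(M)=\bigcup_{\gamma<\lambda}\operatorname{soc}_\gamma(M)$ for limit ordinals $\lambda$. Thus $\operatorname{soc}_{\gamma+1}(M)/\operatorname{soc}_\gamma(M)$ is the socle of $M/\operatorname{soc}_\gamma(M)$, and the $\operatorname{soc}_\gamma(M)$ form an ascending chain of submodules. By Lemma~\ref{lem:socle} the chain grows strictly at each step until it reaches $M$; since $M$ is a set, $M=\operatorname{soc}_\gamma(M)$ for some $\gamma$. The \emph{height} $\operatorname{ht}(m)$ of $m\in M$ is the least ordinal $\gamma$ with $m\in\operatorname{soc}_\gamma(M)$, so that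
\[
\operatorname{ht}(m)\le\gamma\iff m\in\operatorname{soc}_\gamma(M).
\]
For a submodule $Y\le M$, $\operatorname{ht}(m+Y)$ denotes the height of the coset in $M/Y$.

\begin{lemma}\label{lem:height}
Let $m,m'\in M$, $r\in R$, and let $\gamma,\sigma,k,\rho$ be ordinals.
\begin{enumerate}
\item[(H1)] $\operatorname{ht}(m)$ is $0$ (exactly when $m=0$) or a successor ordinal; $\operatorname{ht}(mr)\le\operatorname{ht}(m)$; and if $\operatorname{ht}(m')\le\gamma<\operatorname{ht}(m)$, then $\operatorname{ht}(m+m')>\gamma$.
\item[(H2)] $\operatorname{ht}(m)>\gamma+1$ if and only if $\operatorname{ht}(mj)>\gamma$ for some $j\in J$. For finite $n$, $\operatorname{ht}(m)\le n$ if and only if $mJ^n=0$.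
\item[(H3)] If $g\colon M\to N$ is a homomorphism, then $\operatorname{ht}(g(m))\le\operatorname{ht}(m)$, with equality when $g$ is injective. In particular the height of $m$ is the same in every submodule of $M$ that contains $m$.
\item[(H4)] $\operatorname{ht}(m+\operatorname{soc}_\sigma(M))\le\gamma$ if and only if $\operatorname{ht}(m)\le\sigma+\gamma$.
\item[(H5)] If $Y$ is a submodule of $\operatorname{soc}_\sigma(M)$ and $\operatorname{ht}(m)>\sigma+k$, then $\operatorname{ht}(m+Y)>k$.
\item[(H6)] If $\operatorname{ht}(m)>\rho$, there is $u\in mR$ with $\operatorname{ht}(u)=\rho+1$.
\end{enumerate}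
\end{lemma}

\begin{proof}
(H1) An element of $\operatorname{soc}_\lambda(M)$ with $\lambda$ a limit lies in an earlier term, so a height is never a limit; the other claims hold because each $\operatorname{soc}_\gamma(M)$ is a submodule.

(H2) The first claim is the definition of $\operatorname{soc}_{\gamma+1}(M)$. The second follows by induction on $n$, since $mJ^{n+1}=0$ if and only if $(mj)J^n=0$ for all $j\in J$.

(H3) We show by induction on $\gamma$, for all $m$, that $\operatorname{ht}(m)\le\gamma$ implies $\operatorname{ht}(g(m))\le\gamma$, and conversely if $g$ is injective. For $\gamma=0$ this says that $g(0)=0$, respectively $\ker g=0$. The step from $\gamma$ to $\gamma+1$ follows from (H2) and $g(m)j=g(mj)$. At limits take unions.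

(H4) Induct on $\gamma$, writing $\bar m=m+\operatorname{soc}_\sigma(M)$. The case $\gamma=0$ is the definition. By (H2) and induction, $\operatorname{ht}(\bar m)\le\gamma+1$ if and only if $\operatorname{ht}(mj)\le\sigma+\gamma$ for all $j\in J$, that is, $\operatorname{ht}(m)\le\sigma+\gamma+1$. If $\gamma$ is a limit, then $\sigma+\gamma$ is the limit ordinal $\sup_{\delta<\gamma}(\sigma+\delta)$, and both conditions are unions of the earlier ones.

(H5) By (H4), $\operatorname{ht}(m+\operatorname{soc}_\sigma(M))>k$. Apply (H3) to $M/Y\to M/\operatorname{soc}_\sigma(M)$.

(H6) Lemma~\ref{lem:socle}, applied to the nonzero coset of $m$ in $M/\operatorname{soc}_\rho(M)$, gives $s\in R$ with $ms\in\operatorname{soc}_{\rho+1}(M)\setminus\operatorname{soc}_\rho(M)$.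
\end{proof}

By (H2), $J$ is nilpotent exactly when the element $1$ of $R_R$ has finite height. The next example shows an infinite height.

\begin{example}\label{ex:lower}
Let $k$ be a field, let $J$ be the $k$-span of the infinite matrix units $e_{ij}$ with $0\le j<i<\omega$, and let $T=k1+J$. If $x\in J$ has nonzero entries only in columns with index $<t$ and $a\in J$, then $xa$ has nonzero entries only in columns with index $<t-1$, because $e_{ij}e_{jl}=e_{il}$ has $l<j$. Hence $a_1a_2\cdots a_{t+1}=0$ whenever $a_1$ is supported in columns $<t$, and $J$ is left T-nilpotent. In particular $J$ is a nil ideal with $T/J=k$, so $T$ is a local ring with radical $J$, and $T$ is left perfect.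

For finite $n\geq 1$ we claim that $\operatorname{soc}_n(T_T)$ is the span of the $e_{ij}$ with $j<n$. Such elements are annihilated by $J^n$, by the column count above. If $x\in J$ has a nonzero entry in a column $j\ge n$, then $xe_{j0}\neq0$, and $e_{j0}=e_{j,j-1}\cdots e_{10}\in J^n$. Units do not annihilate $e_{n0}\in J^n$. So $\operatorname{ht}(e_{ij})=j+1$, $\operatorname{soc}_\omega(T_T)=J$ and $\operatorname{ht}(1)=\omega+1$. With $S=\operatorname{soc}(T_T)$, (H4) gives $\operatorname{ht}(e_{ij}+S)=j$ but $\operatorname{ht}(1+S)=\omega+1$: factoring out the socle lowers finite heights by one and leaves the infinite height unchanged.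
\end{example}

\section{First consequences of simple-injectivity}\label{sec:basic}

In this section $R$ is left perfect and right simple-injective. Put $S=\operatorname{soc}(R_R)=l(J)$, a two-sided ideal, and let $E$ be the injective hull of $R_R$, that is, an injective module containing $R_R$ as a submodule that meets every nonzero submodule of $E$ nontrivially.

Taking a constant sequence in the definition of T-nilpotence shows that $J$ is nil. Idempotents lift modulo a nil ideal, so $R$ is \emph{semiperfect}, and the following textbook facts are available. The identity is a finite sum of orthogonal primitive idempotents. For a primitive idempotent $e$, the ring $eRe$ is local with radical $eRe\cap J$, and $eJ=eR\cap J$ is the unique maximal submodule of the indecomposable projective module $eR$. The assignment $eR\mapsto eR/eJ$ induces a bijection between the isomorphism classes of the modules $eR$ and the isomorphism classes of simple modules, and there are finitely many of each. We also need: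
\begin{equation}\label{eq:offdiag}
e'Re\subseteq J\quad\text{if $e,e'$ are primitive idempotents with } eR\not\cong e'R .
\end{equation}
Indeed, if $b\in e'Re\setminus J$, left multiplication by $b$ maps $eR$ to a submodule of $e'R$ not contained in $e'J$, hence onto $e'R$. The surjection splits since $e'R$ is projective, and it is then an isomorphism since $eR$ is indecomposable.

\begin{proposition}\label{prop:basic}
\begin{enumerate}
\item[(i)] $JS=0$.
\item[(ii)] If $e$ is a primitive idempotent, then $\operatorname{soc}(eR)$ is simple. Hence $S$ has finite length.
\item[(iii)] Every simple module embeds in $R_R$. The module $E$ is an injective cogenerator, and $\operatorname{soc}(E)=S$.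
\item[(iv)] $l(S)=J$.
\item[(v)] Every homomorphism $f\colon L\to R$ on a right ideal $L$ with $f(L)\subseteq S$ is a left multiplication.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $kR$ be a simple right ideal and $a\in J$, and suppose $ak\ne0$. The map $kR\to akR$, $kr\mapsto akr$, is a nonzero surjection from a simple module, hence an isomorphism. Its inverse $akR\to kR\subseteq R$ has simple image, so it is left multiplication by some $b$, and $bak=k$. Since $ba\in J$, the element $1-ba$ is a unit, and $(1-ba)k=0$ forces $k=0$, a contradiction.

(ii) The socle of $eR$ is nonzero by Lemma~\ref{lem:socle}. If it is not simple, $eR$ has simple submodules $K\ne K'$, and $K\cap K'=0$. The projection $K\oplus K'\to K\subseteq R$ is left multiplication by some $a$. Put $b=eae$. Since $e$ fixes each element of $eR$, we have $bk=k$ for $k\in K$ and $bK'=0$. By (i), $b\notin J$, so $b$ is a unit of the local ring $eRe$: $cb=e$ for some $c$. Then $K'=eK'=cbK'=0$, a contradiction. Finally $R_R$ is a finite direct sum of modules $eR$, and $S$ is the direct sum of their socles.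

(iii) Let $e_1R,\dots,e_nR$ represent the isomorphism classes of the modules $eR$, so that there are exactly $n$ classes of simple modules, and let $T_i=\operatorname{soc}(e_iR)$. Suppose $\tau\colon T_i\to T_j$ is an isomorphism with $i\neq j$. Then $\tau$ is left multiplication by some $a$, hence also by $e_jae_i$. This element lies in $J$ by \eqref{eq:offdiag}, so $\tau=0$ by (i), a contradiction. Thus $T_1,\dots,T_n$ are $n$ pairwise nonisomorphic simple modules, and every simple module is isomorphic to one of them.

Given $0\ne m\in M$, the cyclic module $mR$ has a simple quotient, which embeds in $E$; the composite $mR\to E$ does not kill $m$ and extends to $M$ by injectivity. So $E$ is a cogenerator. A simple submodule of $E$ meets $R$ nontrivially, hence lies in $R$; so $\operatorname{soc}(E)=S$.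

(iv) By (i), $J\subseteq l(S)$, and $l(S)$ is a two-sided ideal. If $l(S)\neq J$, the nonzero ideal $l(S)/J$ of the semisimple ring $R/J$ contains a nonzero idempotent. Lift it to an idempotent $e\ne0$ of $R$; then $e\in l(S)+J=l(S)$. By Lemma~\ref{lem:socle} there is $0\neq y\in eR\cap S$, and $y=ey\in eS=0$, a contradiction.

(v) By (ii), $S=K_1\oplus\dots\oplus K_p$ with $K_t$ simple; let $\pi_t$ be the projections. Each $\pi_tf$ is zero or has simple image, so it is left multiplication by some $a_t$, and $f$ is left multiplication by $a_1+\dots+a_p$.
\end{proof}

The ring $T$ of Example~\ref{ex:lower} already fails (i), since $e_{10}\in S$ and $e_{21}e_{10}=e_{20}\neq0$; it is left perfect but not right simple-injective. Part (v) settles the nilpotent case.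

\begin{proposition}\label{prop:descent}
If $J$ is nilpotent, then $R$ is right self-injective.
\end{proposition}

\begin{proof}
By Baer's criterion it suffices to show, by induction on $k\ge 0$, that a homomorphism $f\colon I\to R$ on a right ideal $I$ with $f(IJ^k)=0$ is a left multiplication (here $J^0=R$); if $J^n=0$, the case $k=n$ covers every $f$. For $k=0$, $f=0$. For $k\ge1$ we have $f(IJ^{k-1})J=f(IJ^k)=0$, so $f(IJ^{k-1})\subseteq S$. By Proposition~\ref{prop:basic}(v) there is $a\in R$ such that $x\mapsto f(x)-ax$ vanishes on $IJ^{k-1}$. By induction this map is left multiplication by some $a'$, and $f$ is left multiplication by $a+a'$.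
\end{proof}

It remains to prove that $J$ is nilpotent. We would like to use that $E$ is a cogenerator to produce elements of large height, but these lie in $E$ and the information we want concerns $R$. The following proposition brings them back. If $R$ is already known to be self-injective, then $E=R$ and one may take $a=x$; so the proposition is our substitute for self-injectivity.

\begin{proposition}\label{prop:dominate}
For every $x\in E$ there is $a\in R$ such that $ar=0$ implies $xr=0$ for all $r\in R$; consequently $\operatorname{ht}(x)\le\operatorname{ht}(a)$. If $xS=0$, then $a$ can be chosen in $J$.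
\end{proposition}

\begin{proof}
Let $L=\{r\in R: xr\in S\}$, a right ideal. Proposition~\ref{prop:basic}(v), applied to $L\to S$, $r\mapsto xr$, gives $a\in R$ with $ar=xr$ for all $r\in L$. Suppose $xr\neq0$. By Lemma~\ref{lem:socle} there is $s$ with $0\ne xrs\in\operatorname{soc}(E)=S$. Then $rs\in L$ and $ars=xrs\ne0$, so $ar\ne0$. Hence $aR\to xR$, $ar\mapsto xr$, is a well-defined homomorphism sending $a$ to $x$, and (H3) gives the inequality. If $xS=0$, then $S\subseteq L$ and $aS=xS=0$, so $a\in l(S)=J$ by Proposition~\ref{prop:basic}(iv).
\end{proof}

\section{The first infinite height}\label{sec:omega}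

An element $x\in E$ with $xS=0$ is the image of $1+S$ under the homomorphism $R/S\to E$, $r+S\mapsto xr$, and every homomorphism $R/S\to E$ has this form. So Proposition~\ref{prop:dominate} bounds the height of the image of $1+S$ under maps to $E$. The opposite bound holds for any injective cogenerator and does not involve simple-injectivity.

\begin{proposition}\label{prop:preserve}
Let $R$ be left perfect and $E$ an injective cogenerator. Let $M$ be a module, $m\in M$, and $\alpha$ an ordinal with $\operatorname{ht}(m)>\alpha$. Then there is a homomorphism $f\colon M\to E$ with $\operatorname{ht}(f(m))>\alpha$.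
\end{proposition}

For $m\neq0$ write $\operatorname{ht}(m)=\alpha+1$; with (H3), the proposition then says that some $f\colon M\to E$ preserves the height of $m$. For $\alpha=0$ it is the definition of a cogenerator. For finite $\alpha=n$, pick $p\in J^n$ with $mp\ne0$ and $f$ with $f(mp)\neq0$; then $f(m)J^n\ne0$. The general proof occupies Section~\ref{sec:preserve}. Here we do the case $\alpha=\omega$ by hand, since it contains the main construction.

Let $mJ^n\neq0$ for all $n$. We want one map $f$ with $f(m)J^n\ne0$ for all $n$. For each $n$ separately there is such a map $g_n$, but the $g_n$ cannot be added up in $E$. Instead we build $f$ on an ascending chain of submodules of $mR$, meeting the $t$-th requirement at stage $t$ on an element $u_t\in mR$ and never changing values already fixed. To be free to meet the requirement at stage $t$, we need $u_tJ^t$ not to lie in the submodule where $f$ is already defined. This is arranged by letting the heights of the $u_t$ grow fast.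

Put $\sigma_t=t(t+1)/2$, so $\sigma_{t+1}=\sigma_t+t+1$. By (H6) choose $u_t\in mR$ of height $\sigma_{t+1}$; the heights of $u_0,u_1,u_2,u_3,\dots$ are $1,3,6,10,\dots$. Let $Y_t=u_0R+\dots+u_{t-1}R$. Then $Y_tJ^{\sigma_t}=0$, whereas $u_tJ^{t}J^{\sigma_t}\ne0$ because $\operatorname{ht}(u_t)>\sigma_t+t$. So there is $p_t\in J^t$ with $u_tp_t\notin Y_t$. Start from $f_0=0$. Given $f_t\colon Y_t\to E$, extend it by injectivity to $f'\colon Y_{t+1}\to E$. If $f'(u_tp_t)\neq0$, let $f_{t+1}=f'$. If not, take $g\colon M/Y_t\to E$ with $g(u_tp_t+Y_t)\ne0$ and let $f_{t+1}(y)=f'(y)+g(y+Y_t)$. In both cases $f_{t+1}$ extends $f_t$ and $f_{t+1}(u_tp_t)\ne0$. The union of the $f_t$ extends to $f\colon M\to E$. Writing $u_t=mr_t$, we have $r_tp_t\in J^t$ and $f(m)r_tp_t\neq0$, so $f(m)J^t\ne0$ for every $t$.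

This already excludes $\operatorname{ht}(1)=\omega+1$ for a left perfect, right simple-injective ring. In that case $J$ is not nilpotent but every $a\in J$ satisfies $aJ^n=0$ for some $n$. No power $J^n$ lies in $S$, since then $J^{n+1}=0$. The construction for $m=1+S\in R/S$ yields $x\in E$ with $xS=0$ and $xJ^n\ne0$ for all $n$, and Proposition~\ref{prop:dominate} yields $a\in J$ with $aJ^n\neq0$ for all $n$, a contradiction.

The construction used that the sums $\sigma_t+t$ stay below $\omega$. This fails at the next limit ordinal. Let $\alpha=\omega+\omega$ and $\operatorname{ht}(m)=\alpha+1$; the requirements are $\operatorname{ht}(f(m))>\omega+n$. After a first element $u_0$ of height $\omega+1$, the next one should have height exceeding $(\omega+1)+(\omega+1)=\alpha+1$, and $mR$ has no such element. The remedy is to trade one element with a high target for many elements with the target $\omega$. By (H2), for each $n$ there is a product $p_n$ of $n$ elements of $J$ with $\operatorname{ht}(mp_n)>\omega$, and if $\operatorname{ht}(f(mp_n))>\omega$, then $\operatorname{ht}(f(m))>\omega+n$. So it suffices to keep the countably many elements $mp_n$ above $\omega$ simultaneously, which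 is again a countable list of finite requirements. In general the role of $\omega$ is played by the cardinal $|\alpha|$.

\section{Preserving height in an injective cogenerator}\label{sec:preserve}

In this section $R$ is left perfect, $E$ is an injective cogenerator, and $\mu$ is an infinite cardinal. The first lemma carries out the trade just described.

\begin{lemma}\label{lem:witness}
Let $\gamma$ be an ordinal with $|\gamma|\le\mu$, and let $u\in M$ with $\operatorname{ht}(u)>\mu+\gamma$. There is a nonempty set $Z_\gamma(u)\subseteq uR$ with $|Z_\gamma(u)|\le\mu$ such that
\begin{enumerate}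
\item[(a)] $\operatorname{ht}(z)>\mu$ for all $z\in Z_\gamma(u)$;
\item[(b)] for every homomorphism $f\colon M\to N$, if $\operatorname{ht}(f(z))>\mu$ for all $z\in Z_\gamma(u)$, then $\operatorname{ht}(f(u))>\mu+\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Induct on $\gamma$, for all $u$. Put $Z_0(u)=\{u\}$. If $\gamma=\delta+1$, choose by (H2) an element $j\in J$ with $\operatorname{ht}(uj)>\mu+\delta$ and put $Z_\gamma(u)=Z_\delta(uj)\subseteq uR$. Under the hypothesis of (b), $\operatorname{ht}(f(u)j)>\mu+\delta$ by induction, so $\operatorname{ht}(f(u))>\mu+\delta+1$ by (H2). If $\gamma$ is a limit, put $Z_\gamma(u)=\bigcup_{\delta<\gamma}Z_\delta(u)$, a union of at most $\mu$ sets of size at most $\mu$, hence of size at most $\mu\cdot\mu=\mu$. Under the hypothesis of (b), $\operatorname{ht}(f(u))>\mu+\delta$ for all $\delta<\gamma$. So $\operatorname{ht}(f(u))\ge\mu+\gamma$, and equality is impossible by (H1) because $\mu+\gamma$ is a limit.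
\end{proof}

The second lemma is the construction of Section~\ref{sec:omega}, run for $\mu$ steps.

\begin{lemma}\label{lem:glue}
Assume that Proposition~\ref{prop:preserve} holds for all ordinals $k<\mu$ in place of $\alpha$ (and all modules and elements). Let $Z\subseteq M$ be nonempty with $|Z|\le\mu$ and $\operatorname{ht}(z)>\mu$ for all $z\in Z$. Then there is $f\colon M\to E$ with $\operatorname{ht}(f(z))>\mu$ for all $z\in Z$.
\end{lemma}

\begin{proof}
It suffices to find $f$ with
\begin{equation}\label{eq:tasks}
\operatorname{ht}(f(z))>k\qquad\text{for all }(z,k)\in Z\times\mu,
\end{equation}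
since then $\operatorname{ht}(f(z))\ge\mu$, and the limit ordinal $\mu$ is not a height.

\emph{Ordering the requirements.} We list the pairs $(z,k)$ in $\mu$ stages. The heights used up before any stage must remain below $\mu$. An arbitrary listing need not achieve this: for $\mu=\aleph_\omega$, the first $\omega$ targets could be $\aleph_0,\aleph_1,\aleph_2,\dots$. So we make sure that the target at stage $t$ is at most $t$, and repeat each pair often enough that nothing is lost. Since $|Z\times\mu\times\mu|=\mu$, composing a bijection $\mu\to Z\times\mu\times\mu$ with the projection to the first two factors gives a map $t\mapsto(z_t,k'_t)$ from $\mu$ to $Z\times\mu$ all of whose fibers have cardinality $\mu$. A bounded subset of the initial ordinal $\mu$ has cardinality less than $\mu$, so the fibers are unbounded. Put $k_t=\min(k'_t,t)$. Then $k_t\le t$, and every $(z,k)\in Z\times\mu$ equals $(z_t,k_t)$ for some $t$: take $t\ge k$ in the fiber over $(z,k)$.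

\emph{Spacing the heights.} Define $\sigma_t=\sup_{s<t}(\sigma_s+k_s+1)$ for $t<\mu$, so $\sigma_0=0$. We claim that $\sigma_t$ is finite for finite $t$ and $|\sigma_t|\le|t|$ for infinite $t$. The finite case is an induction using $k_s\le s$. If $t$ is infinite and $s<t$, then by induction $\sigma_s+k_s+1$ is finite (for $s$ finite) or has cardinality at most $|s|+|s|+1=|s|$; so $\sigma_t$ is a union of $|t|$ sets of cardinality at most $|t|$, and $|\sigma_t|\le|t|$. It follows that $\sigma_t+k_t$ is finite or has cardinality at most $|t|<\mu$; in either case $\sigma_t+k_t<\mu<\operatorname{ht}(z_t)$. By (H6) there is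
\[
u_t\in z_tR\qquad\text{with}\qquad \operatorname{ht}(u_t)=\sigma_t+k_t+1 .
\]
Put $Y_t=\sum_{s<t}u_sR$ for $t\le\mu$. Then $Y_{t+1}=Y_t+u_tR$, and $Y_t=\bigcup_{s<t}Y_s$ for limit $t$. For $t<\mu$ we have $Y_t\subseteq\operatorname{soc}_{\sigma_t}(M)$ by the definition of $\sigma_t$, so (H5) gives
\begin{equation}\label{eq:room}
\operatorname{ht}(u_t+Y_t)>k_t .
\end{equation}

\emph{Building the map.} We define homomorphisms $f_t\colon Y_t\to E$ for $t\le\mu$, each extending the earlier ones, with $\operatorname{ht}(f_{t+1}(u_t))>k_t$. Let $f_0=0$ and take unions at limits. Given $f_t$ with $t<\mu$, extend it by injectivity to $f'\colon Y_{t+1}\to E$. If $\operatorname{ht}(f'(u_t))>k_t$, put $f_{t+1}=f'$. Otherwise, by \eqref{eq:room} and the assumption for $k_t<\mu$, applied to the module $M/Y_t$, there is $g\colon M/Y_t\to E$ with $\operatorname{ht}(g(u_t+Y_t))>k_t$. Put $f_{t+1}(y)=f'(y)+g(y+Y_t)$. This extends $f_t$, and $\operatorname{ht}(f_{t+1}(u_t))>k_t$ by the last part of (H1).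

Extend $f_\mu$ to $f\colon M\to E$. Given $(z,k)$, choose $t$ with $(z_t,k_t)=(z,k)$ and write $u_t=zr$. Then $\operatorname{ht}(f(z))\ge\operatorname{ht}(f(z)r)=\operatorname{ht}(f(u_t))>k$, which is \eqref{eq:tasks}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:preserve}]
Induct on $\alpha$, for all $M$ and $m$ simultaneously. For $\alpha=0$ use that $E$ is a cogenerator. If $\alpha=\gamma+1$, choose $j\in J$ with $\operatorname{ht}(mj)>\gamma$ by (H2), and $f$ with $\operatorname{ht}(f(m)j)=\operatorname{ht}(f(mj))>\gamma$ by induction; then $\operatorname{ht}(f(m))>\gamma+1$ by (H2). If $\alpha$ is a limit, let $\mu=|\alpha|$, an infinite cardinal with $\mu\le\alpha$, and write $\alpha=\mu+\alpha'$; then $|\alpha'|\le|\alpha|=\mu$. Let $Z=Z_{\alpha'}(m)$ be as in Lemma~\ref{lem:witness}. The proposition holds for all $k<\mu$ by induction, so Lemma~\ref{lem:glue} gives $f\colon M\to E$ with $\operatorname{ht}(f(z))>\mu$ for all $z\in Z$, and $\operatorname{ht}(f(m))>\mu+\alpha'=\alpha$ by Lemma~\ref{lem:witness}(b).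
\end{proof}

\section{Nilpotence of the radical}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $S$ and $E$ be as in Section~\ref{sec:basic}. By (H1) the element $1\neq0$ of $R_R$ has height $\beta+1$ for some ordinal $\beta$, and by (H2) every $a=1\cdot a\in J$ has height at most $\beta$.

Suppose $\beta$ is infinite. Writing $\beta=\omega+\delta$, we get $1+\beta=(1+\omega)+\delta=\beta$. Thus $\operatorname{ht}(1)>1+\beta$, and (H4) with $\sigma=1$ gives $\operatorname{ht}(1+S)>\beta$ in $R/S$. By Proposition~\ref{prop:basic}(iii), $E$ is an injective cogenerator, so Proposition~\ref{prop:preserve} provides $f\colon R/S\to E$ such that $x=f(1+S)$ satisfies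
\[
xS=0,\qquad \operatorname{ht}(x)>\beta .
\]
By Proposition~\ref{prop:dominate} there is $a\in J$ with $\operatorname{ht}(a)\ge\operatorname{ht}(x)>\beta$, a contradiction.

Hence $\beta$ is finite, and $J^{\beta+1}=0$ by (H2). Proposition~\ref{prop:descent} shows that $R$ is right self-injective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Theorem~\ref{thm:main} is (1)$\Rightarrow$(3). A nilpotent ideal is left T-nilpotent, so (3)$\Rightarrow$(2), and (2)$\Rightarrow$(1) by Baer's criterion. When the conditions hold, $R_R$ is its own injective hull, so it is an injective cogenerator with socle of finite length by Proposition~\ref{prop:basic}(ii),(iii). Let $I$ be a right ideal; always $I\subseteq rl(I)$. If $b\in R\setminus I$, there is $g\colon R/I\to R$ with $g(b+I)\ne0$. The element $a=g(1+I)$ satisfies $aI=0$ and $ab\neq0$, so $b\notin rl(I)$.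
\end{proof}

\section{The two-sided case}\label{sec:qf}

Under the two-sided hypothesis, annihilation reverses the lattice of right ideals onto the lattice of left ideals. In any module, intersection with a fixed submodule commutes with ascending unions. The reversed law, that sum with a fixed submodule commutes with descending intersections, would then hold for right ideals; it fails in an infinite direct sum of isomorphic simple modules, and this forces $J/J^2$ to have finite length.

\begin{proof}[Proof of Theorem~\ref{thm:qf}]
By Theorem~\ref{thm:main}, $R$ is semiprimary, hence also right perfect. So Theorem~\ref{thm:class} applies both to $R$ and to the opposite ring: $R$ is self-injective on both sides, $rl(I)=I$ for all right ideals $I$, and $lr(L)=L$ for all left ideals $L$. If $I_0\supseteq I_1\supseteq\cdots$ are right ideals, then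
\begin{equation}\label{eq:union}
l\Bigl(\bigcap_n I_n\Bigr)=\bigcup_n l(I_n).
\end{equation}
Indeed, $L=\bigcup_n l(I_n)$ is a left ideal with $r(L)=\bigcap_n rl(I_n)=\bigcap_n I_n$, and $L=lr(L)$.

Let $A=J/J^2$, a semisimple right module, and suppose that it has infinite length. There are finitely many isomorphism classes of simple modules, so $A$ contains $A'=\bigoplus_{n\ge0}A_n$ with $A_n$ simple and with isomorphisms $\varphi_n\colon A_0\to A_n$. Let $N_n=\bigoplus_{i\ge n}A_i$, and let $X$ be the kernel of the nonzero map $A'\to A_0$, $\sum_n\varphi_n(c_n)\mapsto\sum_n c_n$. Then $X\ne A'$ and $\bigcap_nN_n=0$. Also $X+N_n=A'$ for all $n$, since for $i<n$ and $c\in A_0$ we have $\varphi_i(c)=(\varphi_i(c)-\varphi_n(c))+\varphi_n(c)\in X+N_n$. Let $P$, $Q$, $I_n$ be the preimages of $A'$, $X$, $N_n$ in $J$. These are right ideals with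
\[
Q\neq P,\qquad \bigcap_n I_n=J^2\subseteq Q,\qquad Q+I_n=P .
\]
By \eqref{eq:union}, $l(Q)\subseteq l(J^2)=\bigcup_n l(I_n)$, and therefore
\[
l(Q)=\bigcup_n\bigl(l(Q)\cap l(I_n)\bigr)=\bigcup_n l(Q+I_n)=l(P).
\]
Applying $r$ gives $Q=P$, a contradiction.

So $J=F+J^2$ with $F=x_1R+\dots+x_pR\subseteq J$. Multiplying by $J^{i-1}$ on the right gives $J^i\subseteq F+J^{i+1}$ for all $i\geq 1$, hence $J=F+J^i$ for all $i$, and $J=F$ by nilpotence. Then $J^{i+1}=\sum_s x_sJ^i$, so by induction $J^i$ is generated as a right ideal by the products of $i$ of the $x_s$. Each $J^i/J^{i+1}$ is thus a finitely generated semisimple module, of finite length, and so is $R/J$. As $J$ is nilpotent, $R_R$ has finite length; in particular $R$ is right artinian. A descending chain of left ideals $L_n$ gives an ascending chain of right ideals $r(L_n)$, which stabilizes, and $L_n=lr(L_n)$; so $R$ is left artinian as well. Thus $R$ is quasi-Frobenius.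
\end{proof}

\section{Right perfect rings}\label{sec:right}

Left T-nilpotence entered the proof through Lemma~\ref{lem:socle} and the fact that $J$ is nil. Lemma~\ref{lem:socle} makes height well defined, supplies the elements $u_t$ through (H6), and gives the nonzero socles in Propositions~\ref{prop:basic} and~\ref{prop:dominate}. The semisimplicity of $R/J$ cannot be dropped either: $\mathbb{Z}$ has $J=0$. Example~\ref{ex:lower} shows that nilpotence of $J$ needs simple-injectivity. Finally, the side matters. A ring is \emph{right perfect} if $R/J$ is semisimple artinian and for every sequence $a_1,a_2,\dots$ in $J$ some product $a_n\cdots a_2a_1$ is zero, that is, if its opposite ring is left perfect.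

\begin{proposition}\label{prop:right}
Let $k$ be a field, let $J$ be the $k$-span of the infinite matrix units $e_{ij}$ with $0\le i<j<\omega$, and let $R=k1+J$. Then $R$ is local, right perfect and right simple-injective, but not right self-injective.
\end{proposition}

\begin{proof}
Transposition identifies $R$ with the opposite of the ring $T$ of Example~\ref{ex:lower}. Hence $R$ is local with radical $J$, $R/J=k$, and $R$ is right perfect.

Since $R/J$ is a field, $\operatorname{soc}(R_R)=\{x\in R: xJ=0\}$. If $0\ne x\in J$ has a nonzero entry in column $j$, then $xe_{jN}\ne0$ for $N>j$, because column $N$ of this product is column $j$ of $x$. A unit does not annihilate $J\neq0$. So $\operatorname{soc}(R_R)=0$, no homomorphism into $R_R$ has simple image, and $R$ is right simple-injective for trivial reasons.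

Let $a=c1+a'$ with $c\in k$ and $a'=\sum a_{ij}e_{ij}\in J$. For $i\in\{0,1\}$ we have $e_{i2}a=ce_{i2}+\sum_{j>2}a_{2j}e_{ij}$, which is zero exactly when $c=0$ and row $2$ of $a'$ is zero. Thus $r(e_{02})=r(e_{12})$, and $e_{02}a\mapsto e_{12}a$ is a well-defined homomorphism $e_{02}R\to R$. Column $0$ of $a'$ is zero, so $a'e_{02}=0$ and $ae_{02}=ce_{02}\neq e_{12}$ for every $a\in R$. The homomorphism is not a left multiplication, and $R_R$ is not injective.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On Perfect Simple-Injective Rings},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1997-125-04/\allowbreak S0002-9939-97-03678-2/\allowbreak S0002-9939-97-03678-2.pdf}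

\end{thebibliography}
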